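\title{Compact null universal differentiability sets inside sets of positive measure}

\begin{abstract}
A set $S\subseteq\mathbb R^d$ is a universal differentiability set if every Lipschitz function $f:\mathbb R^d\to\mathbb R$ is differentiable at some point of $S$. We prove that for $d\ge2$ every measurable set of positive Lebesgue measure contains a compact universal differentiability set of Lebesgue measure zero. The set can also be made null for the Hausdorff measure $\mathcal H^\phi$ whenever $\liminf_{t\to0}\phi(t)/t=0$, and this condition on the gauge $\phi$ is necessary; in particular the set can be taken of Hausdorff dimension one. The proof combines a differentiability theorem for nested families of closed sets that contain most of the length of many two-segment paths with a construction of such a family inside a given set of positive measure.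
\end{abstract}

\section{Introduction}\label{sec:intro}

A function $f:\mathbb R^d\to\mathbb R$ is (Fr\'echet) \emph{differentiable} at $x$ with gradient $g\in\mathbb R^d$ if $|f(x+y)-f(x)-\langle g,y\rangle|=o(|y|)$ as $y\to0$. A set $S\subseteq\mathbb R^d$ is a \emph{universal differentiability set} (UDS) if every Lipschitz function $f:\mathbb R^d\to\mathbb R$ is differentiable at some point of $S$. Thus $S$ fails to be a UDS exactly when a single Lipschitz function is non-differentiable at all points of $S$, and the notion measures how large a set must be to defeat every attempt to build such a function.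

By Rademacher's theorem a Lipschitz function on $\mathbb R^d$ is differentiable almost everywhere, so every set of positive Lebesgue measure is a UDS. On the line nothing else happens: every null set $E\subseteq\mathbb R$ carries a Lipschitz function that is differentiable at no point of $E$ (Lemma~\ref{lem:line} recalls the proof). For $d\ge2$, on the other hand, it is known that $\mathbb R^d$ contains Lebesgue null universal differentiability sets. So in dimension $d\ge2$ positive measure is sufficient but not necessary, and one may ask whether positive measure is ever the true reason for being a UDS, or whether every set of positive measure can be thinned to a null set that is still a UDS. This is the conjecture posed in \cite{source}, in two versions. Let $d\ge2$ and let $A\subseteq\mathbb R^d$ be Lebesgue measurable with positive measure.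
\begin{enumerate}
\item[(a)] Does $A$ contain a closed Lebesgue null UDS?
\item[(b)] Does $A$ contain a Lebesgue null UDS?
\end{enumerate}

The image of a UDS under a similarity is a UDS, so if $A$ has an interior point, a small copy of any bounded null UDS fits inside $A$. In general no ready-made set will do: $A$ may be the complement of a given null UDS. Worse, $A$ may contain no segment at all, as $A=C^d$ shows when $C\subseteq[0,1]$ is a Cantor set of positive measure (a nondegenerate segment projects onto an interval in some coordinate), while the natural way to find points of differentiability in a null set is to differentiate along segments of that set. In favor of a positive answer, near a Lebesgue density point $A$ misses only a small proportion of each small ball, hence only a small proportion of a typical short segment. One is led to guess that (b) holds if the differentiability argument tolerates such losses. Version (a) has a further difficulty, since the density points of $A$ do not form a closed set. Both answers are positive.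

\begin{theorem}\label{thm:main}
Let $d\ge2$ and let $A\subseteq\mathbb R^d$ be measurable with positive Lebesgue measure. Then $A$ contains a compact universal differentiability set of Lebesgue measure zero. Hence the answers to \textup{(a)} and \textup{(b)} are both yes.
\end{theorem}

The construction also decides for which gauges $\phi$ the set can be made null for the Hausdorff measure $\mathcal H^\phi$, whose definition is recalled in Section~\ref{sec:notation}. We write $|E|$ for the Lebesgue measure of $E$.

\begin{theorem}\label{thm:sharp}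
Let $d\ge2$ and let $\phi:(0,\infty)\to(0,\infty)$ be nondecreasing with $\phi(0+)=0$.
\begin{enumerate}
\item[(i)] If $\liminf_{t\to0}\phi(t)/t=0$, then every measurable $A\subseteq\mathbb R^d$ with $|A|>0$ contains a compact set $S\ne\emptyset$ with $|S|=0$ and $\mathcal H^\phi(S)=0$ such that for every Lipschitz $f:\mathbb R^d\to\mathbb R$ the points of $S$ at which $f$ is differentiable are dense in $S$.
\item[(ii)] If $\liminf_{t\to0}\phi(t)/t>0$, then no set $S$ with $\mathcal H^\phi(S)=0$ is a universal differentiability set.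
\end{enumerate}
In particular $S$ can be taken of Hausdorff dimension exactly $1$, which is the least possible for a universal differentiability set.
\end{theorem}

Part (ii) is short and is proved in Section~\ref{sec:obstructions}. The proof of (i) has two independent halves. The analytic half (Sections~\ref{sec:wedges}--\ref{sec:iteration}) is a Preiss-type argument with almost maximal directional derivatives; it applies to any nested family of closed sets with a geometric property stated in Definition~\ref{def:wedge}. The geometric half (Section~\ref{sec:construction}) builds such a family of null sets inside $A$. Section~\ref{sec:end} puts them together.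

\section{Notation and standard facts}\label{sec:notation}

We write $|\cdot|$ both for the Euclidean norm and for Lebesgue measure, $\bar B(x,\varrho)$ for the closed ball, $\bar B(Y,w)=\{y:\operatorname{dist}(y,Y)\le w\}$ for the closed $w$-neighborhood of a set $Y$, and $[a,b]$ for the segment from $a$ to $b$, which may be a single point. The \emph{directional derivative}
\[
f'(x,z)=\lim_{t\to0}\frac{f(x+tz)-f(x)}{t}
\]
is always a two-sided limit. If it exists, then $f'(x,cz)=c\,f'(x,z)$ for real $c$, and $|f'(x,z)|\le\operatorname{Lip}(f)|z|$.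

For a gauge $\phi$ as in Theorem~\ref{thm:sharp} put $\phi(0)=0$ and let $\mathcal H^\phi_\delta(S)$ be the infimum of $\sum_i\phi(\operatorname{diam}U_i)$ over countable covers $(U_i)$ of $S$ by sets of diameter at most $\delta$. This quantity increases as $\delta$ decreases, and $\mathcal H^\phi(S)=\lim_{\delta\to0}\mathcal H^\phi_\delta(S)$. For $\phi(t)=t^\beta$ we write $\mathcal H^\beta$. The Hausdorff dimension of $S$ is $\inf\{\beta>0:\mathcal H^\beta(S)=0\}$. On subsets of a line $\mathcal H^1$ is length, that is, one-dimensional Lebesgue outer measure.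

A point $x\in\mathbb R^d$ is a \emph{density point} of a measurable set $E$ if $|\bar B(x,\varrho)\setminus E|/|\bar B(x,\varrho)|\to0$ as $\varrho\to0$, and $\operatorname{dens}(E)$ is the set of such points. If $E\subseteq E'$, then $\operatorname{dens}(E)\subseteq\operatorname{dens}(E')$. If $E$ is closed, then $\operatorname{dens}(E)\subseteq E$, because a point outside $E$ has a ball around it that misses $E$. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] A Lipschitz function $g$ on an interval is differentiable almost everywhere, and $g(t)-g(t')=\int_{t'}^tg'$.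
\item[(F2)] For measurable $E\subseteq\mathbb R^d$, almost every point of $E$ is a density point of $E$, and $|E|$ is the supremum of $|Q|$ over compact $Q\subseteq E$.
\item[(F3)] For $\psi\in L^2(\mathbb R)$ let $\mathcal M\psi(t)$ be the supremum of $|I|^{-1}\int_I|\psi|$ over bounded intervals $I\ni t$ of positive length (the uncentered Hardy--Littlewood maximal function). There is a constant $C_1\ge1$ with $\|\mathcal M\psi\|_2^2\le C_1\|\psi\|_2^2$.
\end{enumerate}
Two constants are fixed for the whole paper: $K_0=\sqrt{70C_1}$ and $K=2K_0$. Note that $K\ge1$.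

\section{Two obstructions}\label{sec:obstructions}

Two kinds of Lipschitz functions show what a UDS must look like. The first comes from the line.

\begin{lemma}\label{lem:line}
For every null set $E\subseteq\mathbb R$ there is a Lipschitz function $g:\mathbb R\to\mathbb R$ that is differentiable at no point of $E$.
\end{lemma}

\begin{proof}
Let $G_1\supseteq E$ be open with finite measure. Given $G_n$, choose in each component $I$ of $G_n$ an open set $U_I$ with $E\cap I\subseteq U_I\subseteq I$ and $|U_I|\le2^{-n}|I|$, and let $G_{n+1}=\bigcup_IU_I$. Let $h$ be the indicator function of $\bigcup_{n\text{ odd}}(G_n\setminus G_{n+1})$ and $g(t)=\int_0^th$. Fix $x\in E$ and let $I_n=(a_n,b_n)$ be the component of $G_n$ that contains $x$. On $I_n\setminus G_{n+1}$ the function $h$ equals $1$ for odd $n$ and $0$ for even $n$, and $|I_n\cap G_{n+1}|\le2^{-n}|I_n|$. So the slope $(g(b_n)-g(a_n))/(b_n-a_n)$ is within $2^{-n}$ of $1$ for odd $n$ and of $0$ for even $n$. Also $|I_{n+1}|\le2^{-n}|I_n|\to0$. If $g'(x)$ existed, then $g(b_n)-g(a_n)=g'(x)(b_n-a_n)+o(b_n-x)+o(x-a_n)$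 and the slopes would converge.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
There are $c,t_0>0$ with $\phi(t)\ge ct$ for $t\le t_0$. Then $\mathcal H^1_\delta\le c^{-1}\mathcal H^\phi_\delta$ for $\delta\le t_0$, so $\mathcal H^\phi(S)=0$ implies $\mathcal H^1(S)=0$. The projection $\pi_1$ to the first coordinate does not increase diameters, so $\pi_1(S)\subseteq\mathbb R$ is null. Take $g$ from Lemma~\ref{lem:line} for $E=\pi_1(S)$ and put $f(x)=g(x_1)$. This function is Lipschitz. If it were differentiable at $x\in S$, then its restriction to the line through $x$ parallel to the first axis would show that $g$ is differentiable at $x_1\in E$.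
\end{proof}

With $\phi(t)=t$ this says that $\mathcal H^1(S)>0$ for every UDS. The second obstruction is about shape rather than size.

\begin{example}\label{ex:dist}
Let $S\ne\emptyset$ and $f=\operatorname{dist}(\cdot,S)$, a $1$-Lipschitz function. Every $x\in S$ is a minimum point of $f$, so $f$ is differentiable at $x$ if and only if $\operatorname{dist}(y,S)=o(|y-x|)$ as $y\to x$. Hence a UDS contains a point $x$ near which it has no holes of relative size $\eta$, for any $\eta>0$: all balls $\bar B(y,\eta|y-x|)$ with $y\ne x$ close to $x$ meet $S$. A closed set $S$ with $\emptyset\ne S\ne\mathbb R^d$ cannot have this property at all of its points: if $y_0\notin S$ and $x$ is a point of $S$ nearest to $y_0$, then $\operatorname{dist}(y,S)=|y-x|$ for $y\in[x,y_0]$.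
\end{example}

So the set we have to build spreads in all directions and at all small scales around some of its points, has positive length, and is closed and null.

\section{Wedges}\label{sec:wedges}

\subsection*{The model case}
The mechanism that produces differentiability is visible when a directional derivative attains the Lipschitz constant.

\begin{example}\label{ex:model}
Let $f$ be $1$-Lipschitz, $|e|=1$ and $f'(x,e)=1$. Then $f$ is differentiable at $x$ with gradient $e$. To see this, fix $\tau\in(0,\frac12]$ and $\kappa>0$. For a small $r>0$ and a unit vector $u$ put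
\[
s=r/\tau,\qquad a=x-se,\qquad b=x+ru,\qquad c=x+se,\qquad \xi=r\langle u,e\rangle .
\]
For small $r$ we have $|f(x\pm se)-f(x)\mp s|\le\kappa s$. Write $ru=\xi e+w$ with $w\perp e$ and $|w|\le r$. Then $b-a=(s+\xi)e+w$ and $c-b=(s-\xi)e-w$ with $s\pm\xi\ge s/2$, and $\sqrt{p^2+q^2}\le p+q^2/(2p)$ gives
\[
|b-a|\le s+\xi+\tau r,\qquad|c-b|\le s-\xi+\tau r .
\]
Therefore
\begin{align*}
f(b)-f(x)&\le|b-a|+f(a)-f(x)\le\xi+\tau r+\kappa s,\\
f(b)-f(x)&\ge f(c)-f(x)-|c-b|\ge\xi-\tau r-\kappa s .
\end{align*}
With $\kappa=\tau^2$ this reads $|f(x+ru)-f(x)-r\langle u,e\rangle|\le2\tau r$, and $\tau$ is arbitrary.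
\end{example}

The Lipschitz constant was used only along the segments $[a,b]$ and $[b,c]$. Read the computation backward, assuming only that $f$ is Lipschitz and $f'(x,e)=1$. If $f(b)-f(x)-\xi>\varepsilon r$, then $f(b)-f(a)-|b-a|>(\varepsilon\tau-\tau^2-\kappa)s$ and $|b-a|\le2s$, so by (F1) there is a point of $[a,b]$ at which the derivative along $[a,b]$ exceeds $1$ by at least $\frac12(\varepsilon\tau-\tau^2-\kappa)$ when this number is positive. If $f(b)-f(x)-\xi<-\varepsilon r$, the same holds on $[b,c]$. A failure of differentiability of size $\varepsilon$ therefore yields a \emph{gain} of order $\varepsilon\tau$ in the directional derivative, somewhere on the flat \emph{wedge} $[a,b]\cup[b,c]$, at a cost of order $\tau^2$ for the extra length. For $\tau$ much smaller than $\varepsilon$ the gain wins. If a set $S$ contained all small wedges around its points, a pair $(x,e)$ that maximizes $f'(x,e)$ over $x\in S$ would give a point of differentiability in $S$.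

Three things stand between this picture and a proof. A null set contains few wedges, and a subset of $A$ may contain none. The maximum need not be attained. And by Example~\ref{ex:dist} a closed null set cannot be rich in wedges at all of its points. The first problem is mild: moving the vertices by $\eta s$, or deleting length $\eta s$ from the wedge, changes the balance above by $O(\eta s)$, which is negligible against $\varepsilon\tau s$ when $\eta$ is small. The third is met by working with a nested family, in which the wedges near a point of one set are found in a slightly larger set.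

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (-4.6,0) -- (4.6,0);
\draw[dashed] (-4,0) -- (0.9,1.1) -- (4,0);
\draw[very thick,dash pattern=on 40pt off 3pt on 22pt off 2pt] (-4.1,0.3) -- (0.7,1.4) -- (4.2,0.25);
\fill (0,0) circle (1.5pt) node[below] {$x$};
\fill (-4,0) circle (1.5pt) node[below] {$a=x-se$};
\fill (4,0) circle (1.5pt) node[below] {$c=x+se$};
\fill (0.9,1.1) circle (1.5pt) node[below] {$b$};
\fill (-4.1,0.3) circle (1.5pt) node[above] {$a'$};
\fill (0.7,1.4) circle (1.5pt) node[above] {$b'$};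
\fill (4.2,0.25) circle (1.5pt) node[above] {$c'$};
\end{tikzpicture}
\caption{A flat wedge $[a,b]\cup[b,c]$ (dashed) near $x\in S_\lambda$, with $|b-x|=\tau s$, and an approximating wedge $[a',b']\cup[b',c']$ whose vertices are within $\eta s$ of $a,b,c$. The bold part lies in $S_{\lambda'}$; the gaps have total length at most $\eta s$.}
\label{fig:wedge}
\end{figure}

\begin{definition}\label{def:wedge}
A \emph{wedge family} is a family $(S_\lambda)_{0<\lambda<1}$ of closed subsets of $\mathbb R^d$, with $S_\lambda\subseteq S_{\lambda'}$ for $\lambda\le\lambda'$, that has the following property. For all $0<\lambda<\lambda'<1$, $x\in S_\lambda$ and $\eta\in(0,1)$ there is $\delta_*>0$ such that for all $0<s<\delta_*$ and $a,b,c\in\bar B(x,s)$ there are $a',b',c'$ with $|a-a'|,|b-b'|,|c-c'|\le\eta s$ and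
\[
\mathcal H^1([a',b']\setminus S_{\lambda'})+\mathcal H^1([b',c']\setminus S_{\lambda'})\le\eta s .
\]
\end{definition}

Figure~\ref{fig:wedge} shows the case that matters. A constant family $S_\lambda=S$ with $\emptyset\ne S\ne\mathbb R^d$ is never a wedge family: with $x,y_0$ as in Example~\ref{ex:dist}, $u=(y_0-x)/|y_0-x|$, $a=x+su/2$, $b=c=x+su$, $s<|y_0-x|$ and $\eta<\frac16$, the segment $[a',b']$ lies in the open ball around $y_0$ of radius $|y_0-x|$, which misses $S$, and has length at least $s/2-2\eta s>\eta s$.

\begin{theorem}\label{thm:abstract}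
Let $(S_\lambda)_{0<\lambda<1}$ be a wedge family, $\hat x\in S_{\hat\lambda}$ with $\hat\lambda<1$, $\zeta>0$, and let $f:\mathbb R^d\to\mathbb R$ be Lipschitz. Then $f$ is differentiable at some $x\in\bigcup_{\lambda<1}S_\lambda$ with $|x-\hat x|<\zeta$.
\end{theorem}

The remaining problem, that the maximum is not attained, is the subject of the next two sections.

\section{Gaining slope on a wedge}\label{sec:gain}

\subsection*{The increment distance}
In place of a maximizing pair we shall take a limit of almost maximizing pairs $(x_n,e_n)$. Directional derivatives do not pass to limits: for $f(x)=|x_1|$, $e=(1,0,\dots,0)$ and $x_n=e/n$ we have $f'(x_n,e)=1$, but $f'(0,e)$ does not exist. What is needed is a comparison of the increments of $f$ at two points, uniform over all scales. For a Lipschitz function $f$ and a unit vector $e$ let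
\[
\Delta_f(x,y;e)=\sup_{t\ne0}\frac{\bigl|[f(y+te)-f(y)]-[f(x+te)-f(x)]\bigr|}{|t|}.
\]
In the example $\Delta_f(x_n,0;e)=2$ for all $n$, as small negative $t$ show.

\begin{lemma}\label{lem:delta}
Let $f$ be $1$-Lipschitz and $\Delta=\Delta_f$.
\begin{enumerate}
\item[(i)] $0\le\Delta\le2$, $\Delta(x,x;e)=0$, and $\Delta(x,z;e)\le\Delta(x,y;e)+\Delta(y,z;e)$.
\item[(ii)] $|\Delta(x,y;e)-\Delta(x,y;e')|\le2|e-e'|$.
\item[(iii)] $y\mapsto\Delta(x,y;e)$ is lower semicontinuous.
\item[(iv)] $\Delta_F=\Delta_f$ if $F-f$ is linear.
\item[(v)] If $e_n\to e$, $f'(x_n,e_n)\to L_0$ and $\Delta(x_n,x;e_n)\to0$, then $f'(x,e)$ exists and equals $L_0$.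
\end{enumerate}
\end{lemma}

\begin{proof}
For (i), each increment is at most $|t|$, and the triangle inequality holds for each fixed $t$. For (ii), replacing $e$ by $e'$ changes each of the two increments by at most $|t||e-e'|$. For (iii), $\Delta(x,\cdot\,;e)$ is a supremum of continuous functions. For (iv), a linear function has the same increment at $x$ and at $y$. For (v), pass from $f(x+te)-f(x)$ to $tL_0$ through $f(x+te_n)-f(x)$, $f(x_n+te_n)-f(x_n)$ and $tf'(x_n,e_n)$:
\begin{align*}
|f(x+te)-f(x)-tL_0|&\le|t|\bigl(|e-e_n|+\Delta(x_n,x;e_n)+|f'(x_n,e_n)-L_0|\bigr)\\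
&\quad+|f(x_n+te_n)-f(x_n)-tf'(x_n,e_n)| .
\end{align*}
Divide by $|t|$, let $t\to0$ and then $n\to\infty$.
\end{proof}

\subsection*{Selecting a point}
To use (v) we shall maximize only among pairs that are $\Delta$-close to the previous one. The point with larger derivative found on a wedge must then be $\Delta$-close to $x$ as well; otherwise it is not a legitimate competitor. Along the wedge this is a question about a function $g$ of one variable that starts and ends near $0$ and is large in between: we need a point where $g'$ is positive and \emph{all} difference quotients of $g$ based at that point are controlled by $g'$. These quotients are bounded by the maximal function of $g'$. The maximal operator is bounded on $L^2$, while the quantity we know to be large is $\int|g'|$; matching the two gives control by the square root of $g'$.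

\begin{lemma}\label{lem:select}
Let $g:[-s,s]\to\mathbb R$ be $5$-Lipschitz and $R>0$. Suppose that $|g(\pm s)|\le R/8$ and $|g(\xi)|\ge R$ for some $\xi$, and let $Z\subseteq[-s,s]$ be measurable with $|Z|\le R/40$. Then there is $t_0\in(-s,s)\setminus Z$ at which $P=g'(t_0)$ exists,
\[
P\ge\frac R{16s},\qquad\text{and}\qquad|g(t)-g(t_0)|\le K_0\sqrt P\,|t-t_0|\quad\text{for all }t\in[-s,s].
\]
\end{lemma}

\begin{proof}
Let $V=\int_{-s}^s|g'|$. By (F1), $V\ge|g(\xi)-g(-s)|+|g(s)-g(\xi)|\ge\frac74R$, that is, $R/8\le V/14$. Also $\int_{-s}^sg'=g(s)-g(-s)\ge-R/4$. Hence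
\[
\int_{-s}^s(g')^+=\frac12\Bigl(V+\int_{-s}^sg'\Bigr)\ge\frac V2-\frac R8\ge\frac{6V}{14}.
\]
Let $N=\mathcal M(g'\mathbf 1_{[-s,s]})$. We bound the integral of $(g')^+$ over three exceptional sets. Let $Z_1$ be $Z$ together with $\pm s$ and the null set where $g'$ does not exist; the integral over $Z_1$ is at most $5|Z|\le R/8\le V/14$. Let $Z_2=\{0<g'<R/(16s)\}$; the integral over $Z_2$ is at most $2s\cdot R/(16s)=R/8\le V/14$. Let $Z_3=\{g'>0,\ N>K_0\sqrt{g'}\}$; on $Z_3$ we have $g'<N^2/K_0^2$, so by (F3) and $|g'|\le5$ the integral over $Z_3$ is at most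
\[
K_0^{-2}\int N^2\le K_0^{-2}C_1\int_{-s}^s|g'|^2\le\frac{5C_1V}{70C_1}=\frac V{14}.
\]
The three integrals add up to at most $3V/14<6V/14$, so there is $t_0\notin Z_1\cup Z_2\cup Z_3$ with $P=g'(t_0)>0$. Then $P\ge R/(16s)$, and $|g(t)-g(t_0)|\le\bigl|\int_{t_0}^t|g'|\bigr|\le N(t_0)|t-t_0|\le K_0\sqrt P|t-t_0|$.
\end{proof}

\subsection*{The gain}
The next proposition is the backward reading of Example~\ref{ex:model} for a wedge family, with the control of $\Delta$ added. It is stated for $2$-Lipschitz functions because it will be applied to a $1$-Lipschitz function plus a linear one.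

\begin{proposition}\label{prop:gain}
Let $(S_\lambda)$ be a wedge family, $0<\lambda<\lambda'<1$ and $x\in S_\lambda$. Let $F:\mathbb R^d\to\mathbb R$ be $2$-Lipschitz, $|e|=1$, and assume that $L=F'(x,e)$ exists. Let $\varepsilon\in(0,1)$ and suppose that for arbitrarily small $r>0$ there is a unit vector $u$ with
\begin{equation}\label{eq:bad}
|F(x+ru)-F(x)-Lr\langle u,e\rangle|>\varepsilon r .
\end{equation}
Then for all $\tau\in(0,\frac14]$ and $\delta>0$ there are $x'\in S_{\lambda'}$, a unit vector $e'$ and a number $P\ge\varepsilon\tau/32$ such that $F'(x',e')$ exists and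
\[
|x'-x|<\delta,\quad|e'-e|\le3\tau,\quad F'(x',e')\ge L+P-2\tau^2,\quad\Delta_F(x,x';e)\le K_0\sqrt P+13\tau .
\]
\end{proposition}

\begin{proof}
\emph{Parameters.} Put $\omega=\varepsilon\tau/320$ and $\eta=\tau\omega/4=\varepsilon\tau^2/1280$. Then
\begin{equation}\label{eq:eta}
\eta\le\omega,\qquad3\eta\le\tau^2/9\le\tau/2,\qquad4\eta/\omega=\tau,\qquad\eta(2+2/\omega)\le\tau .
\end{equation}
The number $\eta$ is the tolerance in Definition~\ref{def:wedge}, and $\omega s$ is a margin that keeps the selected point away from the ends of the wedge. Choose $s_1>0$ with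
\begin{equation}\label{eq:linear}
|F(x+te)-F(x)-Lt|\le\eta|t|\qquad\text{for }|t|\le s_1 .
\end{equation}
Choose $r,u$ as in \eqref{eq:bad} with $r$ so small that $s=r/\tau$ satisfies $s<\delta_*$ (the number of Definition~\ref{def:wedge} for $x,\lambda,\lambda',\eta$), $(1+1/\tau)s\le s_1$ and $2s<\delta$.

\emph{The path.} Let $a=x-se$, $b=x+ru$, $c=x+se$, all in $\bar B(x,s)$, and take $a',b',c'$ from Definition~\ref{def:wedge}. Let $\xi=r\langle u,e\rangle$, so $|\xi|\le r\le s/4$. Parametrize the wedge by the continuous map $\gamma:[-s,s]\to\mathbb R^d$ that is affine on $[-s,\xi]$ and on $[\xi,s]$ with $\gamma(-s)=a'$, $\gamma(\xi)=b'$, $\gamma(s)=c'$. With $w=ru-\xi e\perp e$ we have $b-a=(s+\xi)e+w$ and $c-b=(s-\xi)e-w$, where $|w|\le\tau s$ and $s\pm\xi\ge\frac34s$. Dividing $b'-a'$ by $s+\xi$ and $c'-b'$ by $s-\xi$, we see that the velocity $z$ of $\gamma$ on either piece has the form $z=e+\tilde w+\tilde\rho$ with $\tilde w\perp e$, $|\tilde w|\le\frac43\tau$ and $|\tilde\rho|\le2\eta s/(\frac34s)\le3\eta$. Since $1\le|e+\tilde w|\le1+\frac12|\tilde w|^2\le1+\frac89\tau^2$,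 \eqref{eq:eta} gives
\begin{equation}\label{eq:z}
|z-e|\le2\tau,\qquad\bigl||z|-1\bigr|\le\tau^2 .
\end{equation}
The first bound implies $|\gamma(t)-\gamma(t')-(t-t')e|\le2\tau|t-t'|$ for all $t,t'\in[-s,s]$.

\emph{The point $x'$.} Let $g(t)=F(\gamma(t))-F(x)-Lt$ and $R=\varepsilon r/2=\varepsilon\tau s/2$. As $|L|\le2$ and $2(1+\tau^2)+2\le5$, the function $g$ is $5$-Lipschitz. By \eqref{eq:linear}, $|g(\pm s)|\le2\eta s+\eta s\le3\omega s\le\varepsilon\tau s/16=R/8$. By \eqref{eq:bad}, $|g(\xi)|\ge\varepsilon r-2\eta s\ge\varepsilon\tau s-2\omega s\ge R$. Let $Z$ be the set of $t\in[-s,s]$ such that $\gamma(t)\notin S_{\lambda'}$, or $|t|>(1-\omega)s$, or $t=\xi$. On each piece $\gamma$ has constant speed $|z|\ge\frac12$, so the first condition holds on a set of measure at most $2\eta s$, and $|Z|\le2\eta s+2\omega s\le4\omega s=R/40$. Lemma~\ref{lem:select} gives $t_0$ and $P=g'(t_0)\ge R/(16s)=\varepsilon\tau/32$ with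
\[
x'=\gamma(t_0)\in S_{\lambda'},\qquad|t_0|\le(1-\omega)s,\qquad t_0\ne\xi .
\]
The point $x'$ lies in the convex hull of $a',b',c'$, so $|x'-x|\le(1+\eta)s\le2s<\delta$. Let $z=\gamma'(t_0)$ and $e'=z/|z|$. Since $\gamma$ is affine near $t_0$, the derivative $F'(x',z)=L+P$ exists, and it equals $|z|F'(x',e')$. By \eqref{eq:z}, $|F'(x',e')-(L+P)|=|F'(x',e')|\,\bigl||z|-1\bigr|\le2\tau^2$ and $|e'-e|\le|e'-z|+|z-e|\le\tau^2+2\tau\le3\tau$.

\emph{The bound on $\Delta_F$.} Fix $t\ne0$. We compare $F(x'+te)-F(x')$ with $F(x+te)-F(x)$. While $t_0+t$ stays in the parameter interval we follow the path; beyond it we replace $x'$ by the nearby point $x+t_0e$ of the line through $x$.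

Case 1: $t_0+t\in[-s,s]$. By Lemma~\ref{lem:select}, $|F(\gamma(t_0+t))-F(x')-Lt|=|g(t_0+t)-g(t_0)|\le K_0\sqrt P|t|$, and $|\gamma(t_0+t)-(x'+te)|\le2\tau|t|$. So $|F(x'+te)-F(x')-Lt|\le(K_0\sqrt P+4\tau)|t|$. Since $|t|\le2s\le s_1$, \eqref{eq:linear} gives $|F(x+te)-F(x)-Lt|\le\eta|t|\le\tau|t|$. The two increments differ by at most $(K_0\sqrt P+5\tau)|t|$.

Case 2: $t_0+t\notin[-s,s]$. Let $\iota=1$ if $t_0+t>s$ and $\iota=-1$ if $t_0+t<-s$. Then $|t|\ge|\iota s-t_0|\ge\omega s$; this is where the margin is used. From $|\gamma(\iota s)-(x+\iota se)|\le\eta s$ and $|\gamma(t_0)-\gamma(\iota s)-(t_0-\iota s)e|\le2\tau|\iota s-t_0|$ we get $|x'-(x+t_0e)|\le2\tau|t|+\eta s$. Moving the base point of an increment of $F$ by a vector $y$ changes the increment by at most $4|y|$, so by \eqref{eq:eta}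
\[
\bigl|[F(x'+te)-F(x')]-[F(x+(t_0+t)e)-F(x+t_0e)]\bigr|\le8\tau|t|+4\eta s\le\Bigl(8\tau+\frac{4\eta}\omega\Bigr)|t|=9\tau|t| .
\]
It remains to bound $\Theta=\bigl|[F(x+(t_0+t)e)-F(x+t_0e)]-[F(x+te)-F(x)]\bigr|$. If $|t|\le s/\tau$, then $|t|,|t_0|,|t_0+t|\le(1+1/\tau)s\le s_1$; the linear terms cancel when \eqref{eq:linear} is applied at these three values, and
\[
\Theta\le\eta(|t_0+t|+|t_0|+|t|)\le\eta(2|t|+2s)\le\eta(2+2/\omega)|t|\le\tau|t| .
\]
If $|t|>s/\tau$, the base points differ by $t_0e$, so $\Theta\le4|t_0|\le4s\le4\tau|t|$. In Case 2 the two increments differ by at most $13\tau|t|$.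
\end{proof}

\section{Almost maximal directional derivatives}\label{sec:iteration}

We prove Theorem~\ref{thm:abstract}. Multiplying $f$ by a positive constant, assume that $f$ is $1$-Lipschitz, and write $\Delta=\Delta_f$. Let $\mathcal D$ be the set of pairs $(x,e)$ with $x\in\bigcup_{\lambda<1}S_\lambda$, $|e|=1$, for which $f'(x,e)$ exists.

\subsection*{Plan and constants}
At step $n$ we choose a pair $(x_n,e_n)$ that maximizes a directional derivative up to an error $\varepsilon_n$ within a class $D_n\subseteq\mathcal D$. The design answers four needs.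
\begin{itemize}
\item The points must converge, so $D_n$ lies within a small distance $\delta_{n-1}$ of $x_{n-1}$.
\item The directions must converge. Before step $n$ we add to $f$ the linear function $t_n\langle e_{n-1},\cdot\rangle$, which penalizes a direction $e$ by $t_n(1-\langle e,e_{n-1}\rangle)=\frac12t_n|e-e_{n-1}|^2$; once only $\varepsilon_{n-1}$ can be gained, no later direction can turn by more than $\sqrt{2\varepsilon_{n-1}/t_n}$.
\item The derivative must exist at the limit, and the competitor from Proposition~\ref{prop:gain} must be admitted. So $D_n$ allows $\Delta$-distance $K(\sigma_{n-1}+\sqrt{\text{gain}})$ from $x_{n-1}$. Later pairs gain little, so their distance is small; the competitor may be far, but only if it gains much.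
\item The limit must lie in some $S_{\lambda_\infty}$ with room above it, so $D_n$ uses only levels $\lambda<\mu_n$ with $\mu_n$ strictly decreasing.
\end{itemize}
In the end Proposition~\ref{prop:gain} is applied with $\tau$ much smaller than $\sigma_{n-1}$, so that the error $13\tau$ is absorbed, and much larger than $\varepsilon_n$, so that the gain contradicts almost maximality. We take
\[
t_n=2^{-n},\qquad\sigma_n=3\cdot8^{-n},\qquad\varepsilon_n=2^{-12}2^{-7n},\qquad\beta_n=\sqrt{2\varepsilon_n/t_{n+1}}=2^{-5}8^{-n}.
\]
Then $K\sigma_0>2$, and for $n\ge1$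
\begin{equation}\label{eq:const}
\varepsilon_n+2\beta_n\le\frac{\sigma_n}8,\qquad\sqrt{\varepsilon_n}\le\sigma_n=\frac{\sigma_{n-1}}8,\qquad n^2\varepsilon_n\le\sigma_{n-1} .
\end{equation}
Indeed, $\varepsilon_n$ and $2\beta_n$ are at most $8^{-n}/16$; $\sqrt{\varepsilon_n}\le2^{-6}8^{-n}$; and $n^2\le16^n$ gives $n^2\varepsilon_n\le2^{-12}8^{-n}$.

\subsection*{The recursion}
To start, choose $\lambda_0\in(\hat\lambda,1)$ and a unit vector $e_*$. Apply Definition~\ref{def:wedge} at $\hat x$ with $\lambda'=\lambda_0$, $\eta=\frac14$, a small $s<\zeta/4$, and $a=\hat x-se_*$, $b=\hat x$, $c=\hat x+se_*$. The segment $[a',b']$ has length at least $s/2>\eta s$, so $[a',b']\cap S_{\lambda_0}$ has positive length. By (F1) the restriction of $f$ to the line through $a',b'$ is differentiable at almost every point. Hence there is $(x_0,e_0)\in\mathcal D$ with $x_0\in S_{\lambda_0}$ and $|x_0-\hat x|\le\frac54s<\zeta/2$. Put $\delta_0=\zeta/2$, $v_0=0$, $\mu_1=1$.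

Let $n\ge1$, and let $(x_{n-1},e_{n-1})\in\mathcal D$, $\lambda_{n-1}<\mu_n$ with $x_{n-1}\in S_{\lambda_{n-1}}$, $\delta_{n-1}>0$ and $v_{n-1}$ be given. Put
\[
v_n=v_{n-1}+t_ne_{n-1},\qquad p_n(x,e)=f'(x,e)+\langle v_n,e\rangle ,
\]
so $|v_n|\le1$ and $p_n\le2$ on $\mathcal D$. Let $D_n$ be the set of $(x,e)\in\mathcal D$ such that
\begin{enumerate}
\item[(D1)] $x\in S_\lambda$ for some $\lambda<\mu_n$, and $|x-x_{n-1}|<\delta_{n-1}$;
\item[(D2)] $p_n(x,e)\ge p_n(x_{n-1},e_{n-1})$;
\item[(D3)] $\Delta(x_{n-1},x;e_{n-1})<K\bigl(\sigma_{n-1}+\sqrt{p_n(x,e)-p_n(x_{n-1},e_{n-1})}\,\bigr)$.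
\end{enumerate}
Since $(x_{n-1},e_{n-1})\in D_n$ and $p_n$ is bounded above, we can choose $(x_n,e_n)\in D_n$ with
\begin{equation}\label{eq:max}
p_n(x,e)\le p_n(x_n,e_n)+\varepsilon_n\qquad\text{for all }(x,e)\in D_n .
\end{equation}
Choose $\lambda_n\in[\lambda_{n-1},\mu_n)$ with $x_n\in S_{\lambda_n}$ and put $\mu_{n+1}=(\lambda_n+\mu_n)/2$, so $\lambda_n<\mu_{n+1}<\mu_n$. Let $q_n=p_n(x_n,e_n)-p_n(x_{n-1},e_{n-1})\ge0$ be the gain at step $n$. The inequality (D3) is strict, so there is $\alpha_n>0$ with
\begin{equation}\label{eq:alpha}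
\Delta(x_{n-1},x_n;e_{n-1})\le K(\sigma_{n-1}+\sqrt{q_n})-2\alpha_n .
\end{equation}
Choose $\theta_n>0$ such that
\begin{equation}\label{eq:theta}
|f(x_i+te_i)-f(x_i)-tf'(x_i,e_i)|\le\tfrac1{16}K\sigma_{n-1}|t|\qquad\text{for }|t|\le\theta_n,\ i\in\{n-1,n\},
\end{equation}
and finally $\delta_n>0$ with
\begin{equation}\label{eq:deltan}
\delta_n<\tfrac12(\delta_{n-1}-|x_n-x_{n-1}|),\qquad2\delta_n\le\alpha_n\theta_n .
\end{equation}
Thus $\delta_n<\delta_{n-1}/2$, and $|y-x_n|\le\delta_n$ implies $|y-x_{n-1}|<\delta_{n-1}$. This completes step $n$.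

From $p_{n+1}(x,e)=p_n(x,e)+t_{n+1}\langle e_n,e\rangle$ we obtain, for $(x,e)\in\mathcal D$,
\begin{equation}\label{eq:penalty}
p_{n+1}(x,e)-p_{n+1}(x_n,e_n)=p_n(x,e)-p_n(x_n,e_n)-\tfrac12t_{n+1}|e-e_n|^2 .
\end{equation}
By (D2) the left side is nonnegative on $D_{n+1}$.

\subsection*{The classes are nested}
To apply \eqref{eq:max} to later pairs we need $D_{n+1}\subseteq D_n$. The triangle inequality does not give (D3): it produces $\sigma_{n-1}+\sigma_n$ in place of $\sigma_{n-1}$, and a sum of square roots in place of the square root of a sum. The remedy is to separate scales. For $|t|\ge\theta_n$ a point $y$ within $\delta_n$ of $x_n$ cannot be told from $x_n$; for $|t|<\theta_n$ the function is almost linear at both $x_{n-1}$ and $x_n$, with almost the same slope.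

\begin{lemma}\label{lem:member}
Let $n\ge2$ and suppose that
\begin{equation}\label{eq:small}
q_n+2|e_n-e_{n-1}|\le K\sigma_{n-1}/8 .
\end{equation}
Let $(y,u)\in\mathcal D$ with $y\in S_\lambda$ for some $\lambda<\mu_n$, $|y-x_n|<\delta_n$ and $p_n(y,u)\ge p_n(x_n,e_n)$. Put $q=p_n(y,u)-p_n(x_{n-1},e_{n-1})$. If $\Delta(x_n,y;e_n)\le K(\sigma_{n-1}/2+\sqrt q)$, then $(y,u)\in D_n$.
\end{lemma}

\begin{proof}
Condition (D1) follows from \eqref{eq:deltan}, and $q\ge q_n\ge0$ gives (D2). For (D3) let
\[
\Theta(t)=\bigl|[f(y+te_{n-1})-f(y)]-[f(x_{n-1}+te_{n-1})-f(x_{n-1})]\bigr| .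
\]
If $|t|\ge\theta_n$, then $2|y-x_n|\le2\delta_n\le\alpha_n|t|$, and moving the base point from $y$ to $x_n$ we get from \eqref{eq:alpha}
\[
\Theta(t)\le2|y-x_n|+\Delta(x_{n-1},x_n;e_{n-1})|t|\le\bigl(K(\sigma_{n-1}+\sqrt q)-\alpha_n\bigr)|t| .
\]
If $0<|t|<\theta_n$, pass from the first increment to the second through $f(y+te_n)-f(y)$, $f(x_n+te_n)-f(x_n)$, $tf'(x_n,e_n)$ and $tf'(x_{n-1},e_{n-1})$. Since $f'(x_n,e_n)-f'(x_{n-1},e_{n-1})=q_n-\langle v_n,e_n-e_{n-1}\rangle$, \eqref{eq:theta} and \eqref{eq:small} give
\begin{align*}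
\frac{\Theta(t)}{|t|}&\le|e_n-e_{n-1}|+K\Bigl(\frac{\sigma_{n-1}}2+\sqrt q\Bigr)+\frac{K\sigma_{n-1}}{16}+\bigl(q_n+|e_n-e_{n-1}|\bigr)+\frac{K\sigma_{n-1}}{16}\\
&\le K\bigl(\tfrac34\sigma_{n-1}+\sqrt q\bigr).
\end{align*}
Both bounds are independent of $t$ and strictly below $K(\sigma_{n-1}+\sqrt q)$.
\end{proof}

\begin{lemma}\label{lem:nested}
$D_{n+1}\subseteq D_n$ for all $n\ge1$, and \eqref{eq:small} holds for all $n\ge2$.
\end{lemma}

\begin{proof}
We use induction on $n$. Let $(x,e)\in D_{n+1}$. Then $x\in S_\lambda$ with $\lambda<\mu_{n+1}<\mu_n$, $|x-x_n|<\delta_n$, and \eqref{eq:penalty} gives $p_n(x,e)\ge p_n(x_n,e_n)$. For $n=1$ this yields (D1) and (D2) for $D_1$, and (D3) holds because $\Delta\le2<K\sigma_0$.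

Let $n\ge2$ and assume $D_n\subseteq D_{n-1}$. Then $(x_n,e_n)\in D_{n-1}$, so \eqref{eq:max} and \eqref{eq:penalty} with $n-1$ in place of $n$ give
\[
q_n+\tfrac12t_n|e_n-e_{n-1}|^2=p_{n-1}(x_n,e_n)-p_{n-1}(x_{n-1},e_{n-1})\le\varepsilon_{n-1} .
\]
Hence $q_n\le\varepsilon_{n-1}$ and $|e_n-e_{n-1}|\le\beta_{n-1}$, and \eqref{eq:small} follows from \eqref{eq:const} and $K\ge1$. Put $q=p_n(x,e)-p_n(x_{n-1},e_{n-1})$. By \eqref{eq:penalty}, $p_{n+1}(x,e)-p_{n+1}(x_n,e_n)\le p_n(x,e)-p_n(x_n,e_n)=q-q_n\le q$, so (D3) for $D_{n+1}$ gives $\Delta(x_n,x;e_n)\le K(\sigma_n+\sqrt q)\le K(\sigma_{n-1}/2+\sqrt q)$. By Lemma~\ref{lem:member}, $(x,e)\in D_n$.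
\end{proof}

\subsection*{The limit pair}
By Lemma~\ref{lem:nested}, $(x_m,e_m)\in D_{n+1}$ for $m>n\ge0$, and $(x_m,e_m)\in D_{n+1}\subseteq D_n$ for $m>n\ge1$.

\emph{Points.} By (D1), $|x_m-x_n|<\delta_n\to0$ for $m>n\ge0$, so $x_m\to x$ for some $x$. From $|x-x_{n+1}|\le\delta_{n+1}$ and \eqref{eq:deltan} we get $|x-x_n|<\delta_n$ for all $n\ge0$. In particular $|x-\hat x|<\zeta$.

\emph{Levels.} Let $\lambda_\infty=\lim\lambda_m$. For $m>n\ge1$ we have $\lambda_m<\mu_m\le\mu_{n+1}$, so $\lambda_\infty\le\mu_{n+1}<\mu_n\le1$. Since $x_m\in S_{\lambda_m}\subseteq S_{\lambda_\infty}$ and $S_{\lambda_\infty}$ is closed, $x\in S_{\lambda_\infty}$.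

\emph{Directions.} For $m>n\ge1$, \eqref{eq:penalty} and \eqref{eq:max} give
\begin{equation}\label{eq:later}
\tfrac12t_{n+1}|e_m-e_n|^2\le p_n(x_m,e_m)-p_n(x_n,e_n)\le\varepsilon_n .
\end{equation}
So $|e_m-e_n|\le\beta_n$, and $e_m\to e$ with $|e|=1$ and $|e-e_n|\le\beta_n$.

\emph{Derivatives.} By (D3) for $D_{n+1}$, \eqref{eq:penalty} and \eqref{eq:later}, $\Delta(x_n,x_m;e_n)\le K(\sigma_n+\sqrt{\varepsilon_n})$, and by lower semicontinuity
\begin{equation}\label{eq:deltalimit}
\Delta(x_n,x;e_n)\le K(\sigma_n+\sqrt{\varepsilon_n})\qquad(n\ge1).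
\end{equation}
By \eqref{eq:later}, $|f'(x_m,e_m)-f'(x_n,e_n)|\le\varepsilon_n+|\langle v_n,e_m-e_n\rangle|\le\varepsilon_n+\beta_n$, so $f'(x_m,e_m)$ converges. By Lemma~\ref{lem:delta}(v), $f'(x,e)$ exists and equals the limit. Thus $(x,e)\in\mathcal D$, and letting $m\to\infty$ in \eqref{eq:later},
\begin{equation}\label{eq:plimit}
p_n(x,e)\ge p_n(x_n,e_n)\qquad(n\ge1).
\end{equation}
Let $v=\lim v_n$, so $|v|\le1$ and $|v-v_n|\le\sum_{i>n}t_i=2^{-n}$. Let $F=f+\langle v,\cdot\rangle$, a $2$-Lipschitz function with $\Delta_F=\Delta$, and $L=F'(x,e)$.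

\begin{proof}[End of the proof of Theorem~\ref{thm:abstract}]
We show that $F$ is differentiable at $x$ with gradient $Le$; then $f$ is differentiable at $x\in S_{\lambda_\infty}$. If not, there is $\varepsilon\in(0,1)$ such that \eqref{eq:bad} holds for arbitrarily small $r$ and suitable unit vectors $u$. Fix $n$ so large that, with $\tau=\sigma_{n-1}/n$,
\[
n\ge104,\qquad n>64/\varepsilon,\qquad\tau\le\tfrac14,\qquad2\tau+3\cdot2^{-n}\le\varepsilon/64 .
\]
Fix $\lambda'\in(\lambda_\infty,\mu_n)$ and let $\delta=\delta_n-|x-x_n|>0$. Proposition~\ref{prop:gain} gives $x'\in S_{\lambda'}$, $e'$ and $P\ge\varepsilon\tau/32$. Then $(x',e')\in\mathcal D$ and $|x'-x_n|<\delta_n$.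

The gain in $p_n$ is
\begin{align*}
G&=p_n(x',e')-p_n(x,e)=F'(x',e')-L+\langle v_n-v,e'-e\rangle\\
&\ge P-2\tau^2-3\tau2^{-n}\ge P-\frac{\varepsilon\tau}{64}\ge\frac P2\ge\frac{\varepsilon\tau}{64}.
\end{align*}
Since $n>64/\varepsilon$, \eqref{eq:const} gives $\varepsilon\tau/64=\varepsilon\sigma_{n-1}/(64n)>\sigma_{n-1}/n^2\ge\varepsilon_n$. By \eqref{eq:plimit},
\begin{equation}\label{eq:beat}
p_n(x',e')\ge p_n(x_n,e_n)+G>p_n(x_n,e_n)+\varepsilon_n .
\end{equation}
Put $q=p_n(x',e')-p_n(x_{n-1},e_{n-1})\ge q_n+G\ge G$. From $P\le2G$ we get $K_0\sqrt P\le K\sqrt G\le K\sqrt q$. By Lemma~\ref{lem:delta}(i),(ii) and \eqref{eq:deltalimit},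
\begin{align*}
\Delta(x_n,x';e_n)&\le\Delta(x_n,x;e_n)+\Delta(x,x';e)+2|e-e_n|\\
&\le K(\sigma_n+\sqrt{\varepsilon_n})+K\sqrt q+13\tau+2\beta_n\le K\bigl(\tfrac12\sigma_{n-1}+\sqrt q\bigr),
\end{align*}
because each of $\sigma_n$, $\sqrt{\varepsilon_n}$, $13\tau$, $2\beta_n$ is at most $\sigma_{n-1}/8$, by \eqref{eq:const} and $n\ge104$, and $K\ge1$. Lemmas~\ref{lem:member} and~\ref{lem:nested} give $(x',e')\in D_n$, and \eqref{eq:beat} contradicts \eqref{eq:max}.
\end{proof}

\section{A wedge family inside a set of positive measure}\label{sec:construction}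

\begin{proposition}\label{prop:family}
Let $d\ge2$, let $A\subseteq\mathbb R^d$ be measurable with $|A|>0$, and let $\phi$ be a gauge as in Theorem~\ref{thm:sharp} with $\liminf_{t\to0}\phi(t)/t=0$. There are a compact set $S_1\subseteq A$ with $|S_1|=0$ and $\mathcal H^\phi(S_1)=0$ and a wedge family $(S_\lambda)_{0<\lambda<1}$ of nonempty subsets of $S_1$.
\end{proposition}

Each $S_\lambda$ will be an intersection $E^*_\lambda\cap T_\lambda$. The compact sets $E^*_\lambda\subseteq A$ keep us at density points, so that typical short segments lie mostly in $A$. The compact sets $T_\lambda$ are built from thin tubes around finitely many chosen wedges at each level, and they make the family small.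

\subsection*{Density layers}
We would like a compact set all of whose points are density points. No nonempty compact set $E$ satisfies $E\subseteq\operatorname{dens}(E)$: near a point of $E$ farthest from the origin, $E$ lies in a half-space. As in Definition~\ref{def:wedge}, the substitute is a tower in which each layer consists of density points of all higher layers. It comes from an interpolation lemma of Lusin--Menchoff type.

\begin{lemma}\label{lem:LM}
Let $Q,E\subseteq\mathbb R^d$ be compact with $\emptyset\ne Q\subseteq\operatorname{dens}(E)$. There is a compact set $M$ with $Q\subseteq\operatorname{dens}(M)$ and $M\subseteq\operatorname{dens}(E)$.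
\end{lemma}

\begin{proof}
For $n\ge1$ let $R_n=\{y:1/(n+1)<\operatorname{dist}(y,Q)\le1/n\}$. By (F2) there is a compact $M_n\subseteq E\cap\operatorname{dens}(E)\cap R_n$ with $|(E\cap R_n)\setminus M_n|\le2^{-n}(n+1)^{-d-1}$. Let $M=Q\cup\bigcup_nM_n\subseteq\operatorname{dens}(E)$. A sequence in $M$ either has infinitely many terms in one of the compact sets $Q,M_1,M_2,\dots$, or has a subsequence whose distance to $Q$ tends to $0$; in both cases a subsequence converges to a point of $M$. So $M$ is compact. Let $x\in Q$ and $0<\varrho<1$. A point of $(\bar B(x,\varrho)\cap E)\setminus M$ has distance in $(0,\varrho]$ from $Q$, so it lies in $(E\cap R_n)\setminus M_n$ for some $n$ with $1/(n+1)<\varrho$. Hence $|\bar B(x,\varrho)\setminus M|\le|\bar B(x,\varrho)\setminus E|+\sum_n2^{-n}\varrho^{d+1}=o(\varrho^d)$, and $x\in\operatorname{dens}(M)$.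
\end{proof}

By (F2) choose a compact $E_1\subseteq A$ with $|E_1|>0$ and a point $z_0\in\operatorname{dens}(E_1)$, and put $E_0=\{z_0\}$. We define compact sets $E_r$ for all dyadic rationals $r\in[0,1]$, generation by generation: if $r<r''$ are adjacent multiples of $2^{-i}$ and $E_r\subseteq\operatorname{dens}(E_{r''})$, let $E_{(r+r'')/2}$ be the set $M$ of Lemma~\ref{lem:LM} for $Q=E_r$, $E=E_{r''}$. Within a generation each set lies in the density points of the next, hence in the next set itself. For dyadic $r<r'$ take a generation containing both and let $r^+$ be the successor of $r$ in it; then $E_{r^+}\subseteq E_{r'}$ and $E_r\subseteq\operatorname{dens}(E_{r^+})\subseteq\operatorname{dens}(E_{r'})\subseteq E_{r'}$. For $\lambda\in(0,1)$ let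
\[
E^*_\lambda=\bigcap\{E_r:r\in(\lambda,1)\text{ dyadic}\}.
\]
These sets are compact, increase with $\lambda$, and $E_0\subseteq E^*_\lambda\subseteq E_1$. If $\lambda<r<r'<\lambda'$ with $r,r'$ dyadic, then
\begin{equation}\label{eq:layers}
E^*_\lambda\subseteq E_r\subseteq\operatorname{dens}(E_{r'}),\qquad E_{r'}\subseteq E^*_{\lambda'} .
\end{equation}

\subsection*{Wedges that lie mostly in a compact set}
Only finitely many wedges can be used at each level, so they must be chosen before the point $x$ is known. Averaging over the vertices gives one wedge that serves all $x$ at once.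

\begin{lemma}\label{lem:average}
Let $E\subseteq\mathbb R^d$ be compact, $\tilde a,\tilde b,\tilde c\in\mathbb R^d$ and $h>0$. There are $a'\in\bar B(\tilde a,h)$, $b'\in\bar B(\tilde b,h)$, $c'\in\bar B(\tilde c,h)$ such that for every ball $\bar B(x,\varrho)$ that contains these three balls,
\[
\mathcal H^1([a',b']\setminus E)+\mathcal H^1([b',c']\setminus E)\le4\varrho\,\frac{|\bar B(x,\varrho)\setminus E|}{|\bar B(0,h/2)|}.
\]
\end{lemma}

\begin{proof}
The set of $(\mathbf a,\mathbf b,t)$ with $(1-t)\mathbf a+t\mathbf b\notin E$ is open, so by Tonelli's theorem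
\[
\mathcal H^1([\mathbf a,\mathbf b]\setminus E)=|\mathbf a-\mathbf b|\int_0^1\mathbf 1[(1-t)\mathbf a+t\mathbf b\notin E]\,dt
\]
is a Borel function of $(\mathbf a,\mathbf b)$, bounded on bounded sets. Let $\mathbf a,\mathbf b,\mathbf c$ be independent and uniformly distributed in the three balls, and choose $(a',b',c')$ at which $\mathcal H^1([\mathbf a,\mathbf b]\setminus E)+\mathcal H^1([\mathbf b,\mathbf c]\setminus E)$ is at most its expectation. This choice does not involve $x$ or $\varrho$. Now let $\bar B(x,\varrho)$ contain the three balls. For $t\le\frac12$ and fixed $\mathbf b$, the point $(1-t)\mathbf a+t\mathbf b$ is uniformly distributed in a ball of radius $(1-t)h\ge h/2$, which lies in $\bar B(x,\varrho)$ by convexity. So it misses $E$ with probability at most $\pi=|\bar B(x,\varrho)\setminus E|/|\bar B(0,h/2)|$. For $t\ge\frac12$ fix $\mathbf a$ instead; the radius is then $th\ge h/2$. As $|\mathbf a-\mathbf b|\le2\varrho$, the expectation of $\mathcal H^1([\mathbf a,\mathbf b]\setminus E)$ is at most $2\varrho\pi$, and the same bound holds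 for the pair $\mathbf b,\mathbf c$.
\end{proof}

Let $E_1\subseteq\bar B(0,R_0)$. For $j\ge1$ let $\mathcal N_j$ be a finite set such that every point of $\bar B(0,R_0+1)$ is within $2^{-j}$ of $\mathcal N_j$. For $i,j\ge1$ let $\mathcal W_{j,i}$ be the union of the wedges $[a',b']\cup[b',c']$ given by Lemma~\ref{lem:average} with $h=2^{-j}$, over all triples $(\tilde a,\tilde b,\tilde c)\in\mathcal N_j^3$ and all $E=E_r$ with $r\in2^{-i}\mathbb Z\cap(0,1)$. It is a finite union of segments.

\subsection*{Tubes and windows}
Put $w_0=1$ and $J_0=0$. For $k\ge1$ choose inductively an integer $J_k>J_{k-1}$ with $2^{-J_k}\le w_{k-1}/k$, and let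
\[
\Gamma_k=\{z_0\}\cup\bigcup_{j\le J_k,\ i\le k}\mathcal W_{j,i},
\]
a union of $m_k$ possibly degenerate segments of total length $\ell_k$. Thus $\Gamma_1\subseteq\Gamma_2\subseteq\cdots$, and $\Gamma_k$ contains wedges from nets much finer than the previous width $w_{k-1}$. Then choose $w_k\in(0,w_{k-1}/2)$ with
\begin{equation}\label{eq:width}
|\bar B(\Gamma_k,w_k)|\le2^{-k},\qquad(4\ell_k+4m_k)\,\frac{\phi(4w_k)}{4w_k}\le2^{-k}.
\end{equation}
The first inequality holds for all small $w_k$, since $|\bar B(\Gamma_k,w)|$ decreases to $|\Gamma_k|$ as $w\to0$ and $|\Gamma_k|=0$ because $d\ge2$. The second holds for arbitrarily small $w_k$ because $\liminf_{t\to0}\phi(t)/t=0$.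

The set of points that lie in infinitely many of the tubes $\bar B(\Gamma_k,w_k)$ is null and contains every $\Gamma_k$, but it is not closed. To get a closed set we require a tube within a \emph{finite} window of levels starting at each $n$. For $\lambda\in(0,1]$ let
\[
T_\lambda=\bigcap_{n\ge1}\ \bigcup_{n\le k\le(1+\lambda)n}\bar B(\Gamma_k,\lambda w_k),
\]
where $k$ runs over integers, and put $S_\lambda=E^*_\lambda\cap T_\lambda$ for $\lambda<1$ and $S_1=E_1\cap T_1$. The parameter $\lambda$ enters twice, in the width of the tubes and in the length of the windows, and both kinds of slack are needed. Consider a wedge of size $s$ near $x\in T_\lambda$, with $s$ roughly between $w_{k+1}$ and $w_k$. At levels $l\le k$ it lies in a slightly wider tube whenever $x$ lies in a tube. At levels $l\ge k+2$ it can be taken as part of $\Gamma_l$. Level $k+1$ offers neither: its tubes may be much thinner than $s$, and its nets, of mesh about $w_k/k$, may be much coarser than $s$. The longer window steps over this level.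

\begin{proof}[Proof of Proposition~\ref{prop:family}]
The sets $S_\lambda$, $0<\lambda\le1$, are compact because each union is finite; they increase with $\lambda$ and lie in $E_1\subseteq A$. They contain $z_0$, since $z_0\in E_0$ and $z_0\in\Gamma_k$ for all $k$.

\emph{Size.} For each $n$ we have $S_1\subseteq\bigcup_{n\le k\le2n}\bar B(\Gamma_k,w_k)$, so $|S_1|\le\sum_{k\ge n}2^{-k}\to0$ by \eqref{eq:width}. Divide each segment of $\Gamma_k$, of length $\ell$ say, into at most $\ell/w_k+1$ pieces of length at most $w_k$. The balls of radius $2w_k$ around the midpoints of the pieces cover the $w_k$-neighborhood of the segment. So $\bar B(\Gamma_k,w_k)$ is covered by at most $\ell_k/w_k+m_k$ sets of diameter $4w_k$, and since $w_k\le1$,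
\[
\mathcal H^\phi_{4w_n}(S_1)\le\sum_{k\ge n}\Bigl(\frac{\ell_k}{w_k}+m_k\Bigr)\phi(4w_k)=\sum_{k\ge n}(4\ell_k+4m_kw_k)\frac{\phi(4w_k)}{4w_k}\le2^{1-n}.
\]
For fixed $\delta>0$ and all large $n$ we have $\mathcal H^\phi_\delta(S_1)\le\mathcal H^\phi_{4w_n}(S_1)\le2^{1-n}$. Hence $\mathcal H^\phi(S_1)=0$.

\emph{Choice of the wedge.} Let $0<\lambda<\lambda'<1$, $\nu=\lambda'-\lambda$, $x\in S_\lambda$ and $\eta\in(0,1)$. Fix dyadic $r,r'$ with $\lambda<r<r'<\lambda'$ and $i_0\ge1$ with $r'\in2^{-i_0}\mathbb Z$. By \eqref{eq:layers}, $x\in\operatorname{dens}(E_{r'})$. Fix an integer $k_1\ge\max\{i_0,2/\nu,8/(\eta\nu)\}$ and then $\delta_*\in(0,1)$ with $2\delta_*\le\nu w_{k_1}$ and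
\begin{equation}\label{eq:density}
|\bar B(x,2s)\setminus E_{r'}|\le\frac\eta8\Bigl(\frac\eta{16}\Bigr)^d|\bar B(x,2s)|\qquad\text{for }0<s<\delta_* .
\end{equation}
Let $0<s<\delta_*$ and $a,b,c\in\bar B(x,s)\subseteq\bar B(0,R_0+1)$. Since $w_k$ decreases strictly to $0$ and $2s<\nu w_{k_1}$, there is an integer $k\ge k_1$ with
\[
\nu w_{k+1}<2s\le\nu w_k .
\]
Let $j$ be the least integer with $h=2^{-j}\le\eta s/2$; then $j\ge1$ and $h>\eta s/4$. Since
\[
2^{-J_{k+2}}\le\frac{w_{k+1}}{k+2}<\frac{2s}{\nu(k+2)}\le\frac{\eta s}4<2^{-j},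
\]
we have $j\le J_{k+2}$; also $i_0\le k+2$. So $\mathcal W_{j,i_0}\subseteq\Gamma_{k+2}$. Take $\tilde a,\tilde b,\tilde c\in\mathcal N_j$ within $h$ of $a,b,c$, and let $W=[a',b']\cup[b',c']\subseteq\mathcal W_{j,i_0}$ be the wedge chosen for this triple and for $E_{r'}$. Each of $|a-a'|,|b-b'|,|c-c'|$ is at most $2h\le\eta s$. The balls of radius $h$ around $\tilde a,\tilde b,\tilde c$ lie in $\bar B(x,s+2h)\subseteq\bar B(x,2s)$, and so does $W$.

\emph{The wedge lies in $T_{\lambda'}$.} Let $n\ge1$. We need an integer $l$ with $n\le l\le(1+\lambda')n$ and $W\subseteq\bar B(\Gamma_l,\lambda'w_l)$.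
\begin{itemize}
\item If $n\ge k+2$, take $l=n$: $W\subseteq\Gamma_{k+2}\subseteq\Gamma_n$.
\item If $n<k+2\le(1+\lambda')n$, take $l=k+2$.
\item If $(1+\lambda')n<k+2$, use $x\in T_\lambda$ to find $l$ with $n\le l\le(1+\lambda)n$ and $\operatorname{dist}(x,\Gamma_l)\le\lambda w_l$. Then $l\le k$: if $\nu n\ge1$, then $l\le(1+\lambda')n-\nu n<k+1$; if $\nu n<1$, then $l\le2n<2/\nu\le k$. Hence for $y\in W$, $\operatorname{dist}(y,\Gamma_l)\le\lambda w_l+2s\le\lambda w_l+\nu w_k\le\lambda'w_l$.
\end{itemize}

\emph{The missing length.} Since $W\subseteq T_{\lambda'}$ and $E_{r'}\subseteq E^*_{\lambda'}$, we have $W\setminus S_{\lambda'}\subseteq W\setminus E_{r'}$. Lemma~\ref{lem:average} with $\varrho=2s$, the bound $h/2>\eta s/8$ and \eqref{eq:density} give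
\[
\mathcal H^1([a',b']\setminus S_{\lambda'})+\mathcal H^1([b',c']\setminus S_{\lambda'})\le8s\cdot\frac\eta8\Bigl(\frac\eta{16}\Bigr)^d\Bigl(\frac{2s}{\eta s/8}\Bigr)^d=\eta s .
\]
So $(S_\lambda)_{0<\lambda<1}$ is a wedge family.
\end{proof}

\section{Proofs of the main theorems and the role of the hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
Take $S_1$ and $(S_\lambda)$ from Proposition~\ref{prop:family}, let $U=\bigcup_{\lambda<1}S_\lambda$ and let $S\subseteq S_1$ be the closure of $U$. Then $S$ is a nonempty compact subset of $A$ with $|S|=0$ and $\mathcal H^\phi(S)=0$. Let $f$ be Lipschitz. By Theorem~\ref{thm:abstract}, every neighborhood of every point of $U$ contains a point of $U$ at which $f$ is differentiable. As $U$ is dense in $S$, such points are dense in $S$.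
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:sharp}(i) with $\phi(t)=t^d$. The set $S$ is nonempty, so it contains a point of differentiability of every Lipschitz function. It is compact and null, which answers (a), and (a) implies (b).
\end{proof}

\begin{proof}[Proof of the statement on dimension in Theorem~\ref{thm:sharp}]
By part (ii) with $\phi(t)=t$, every UDS has $\mathcal H^1(S)>0$, hence $\mathcal H^\beta(S)>0$ for $\beta\le1$, and its dimension is at least $1$. Now let $\phi(t)=t/\log(1/t)$ for $0<t\le1/e$ and $\phi(t)=1/e$ for $t>1/e$, where $e$ is the base of the natural logarithm. This gauge is nondecreasing, $\phi(0+)=0$ and $\phi(t)/t\to0$. For $\beta>1$ we have $t^{\beta-1}\log(1/t)\to0$, so $t^\beta\le\phi(t)$ for small $t$. The set $S$ of part (i) therefore has $\mathcal H^\beta(S)=0$ for all $\beta>1$, and its dimension is exactly $1$.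
\end{proof}

\begin{remark}\label{rem:dim}
The assumption $d\ge2$ is used once in the construction, in the first inequality of \eqref{eq:width}: finite unions of segments are null. Theorem~\ref{thm:abstract} does not use it. The assumption is necessary, since by Lemma~\ref{lem:line} no null subset of $\mathbb R$ is a UDS.
\end{remark}

\begin{remark}\label{rem:meas}
Measurability of $A$ enters only to find the compact set $E_1\subseteq A$ of positive measure, so positive inner measure suffices. For question (a) positive outer measure does not suffice. Let $B\subseteq\mathbb R^d$ be a Bernstein set, that is, a set such that both $B$ and its complement meet every uncountable closed set. If $B$ were null, its complement would contain a compact set of positive measure by (F2), an uncountable closed set missing $B$; so $B$ has positive outer measure. A closed subset of $B$ misses the complement of $B$, so it is countable, hence $\mathcal H^1$-null, and it is not a UDS by Theorem~\ref{thm:sharp}(ii).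
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{How small a universal differentiability set can be?},
\texttt{https://helper.ipam.ucla.edu/publications/iagws3/iagws3\_11237.pdf}

\end{thebibliography}
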